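
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Closed subspaces of $\ell_1(\Gamma)$ that are not Plichko}

\begin{abstract}
We show that $\ell_1(\omega_1)$ has a closed subspace that is not Plichko, and in particular not $1$-Plichko. The subspace is the kernel of a quotient map from $\ell_1(\omega_1)$ onto a space $Y$ that contains an uncomplemented copy of $c_0$ with quotient $c_0(\omega_1)$; it even fails the separable complementation property. Consequently, all closed subspaces of $\ell_1(\Gamma)$ are Plichko exactly when $\Gamma$ is countable. We also prove a dichotomy: if $C\subset Y$ is isomorphic to $c_0$ and $Y/C$ is isomorphic to $c_0(I)$, then the kernel of any surjection $\ell_1(\Gamma)\to Y$ is Plichko if and only if $C$ is complemented in $Y$.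
\end{abstract}


\section{The question and the answer}

\subsection{Plichko spaces}

All Banach spaces are real. ``Subspace'' of a Banach space means closed linear subspace; only the $\Sigma$-subspaces and norming subspaces of a dual, defined below, are not required to be closed. ``Operator'' means bounded linear operator, and ``countable'' includes finite. A set is \emph{linearly dense} if its linear span is dense. We write $\operatorname{supp}x$ for the support of a function $x$, and $\operatorname{sgn}0=0$. The unit basis of $\ell_1(\Gamma)$ is $(e_\gamma)_{\gamma\in\Gamma}$, and we identify $f\in\ell_1(\Gamma)^*$ with the function $f(\gamma)=f(e_\gamma)$ in $\ell_\infty(\Gamma)$.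

Let $X$ be a Banach space. A linear subspace $S\subset X^*$ is a \emph{$\Sigma$-subspace} if there is a linearly dense set $M\subset X$ such that
\[
S=\bigl\{f\in X^*:\ \{m\in M: f(m)\ne 0\}\ \text{is countable}\bigr\}.
\]
A linear subspace $S\subset X^*$ is \emph{norming} if
\[
|x|=\sup\{|f(x)|: f\in S,\ \|f\|\le 1\}
\]
defines a norm on $X$ equivalent to $\|\cdot\|$, and \emph{$1$-norming} if $|x|=\|x\|$ for every $x\in X$. The space $X$ is \emph{Plichko} (respectively \emph{$1$-Plichko}) if $X^*$ contains a norming (respectively $1$-norming) $\Sigma$-subspace.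

One may think of $M$ as a system of coordinates for functionals: $f\in X^*$ is determined by the family $(f(m))_{m\in M}$, and $S$ consists of the functionals with countably many nonzero coordinates. The Plichko property says that for some choice of $M$ these countably supported functionals already recover the norm, up to equivalence. A separable space is $1$-Plichko for a trivial reason: take $M$ countable and dense, so that $S=X^*$. The basic nonseparable example is $\ell_1(\Gamma)$ with $M$ the unit basis. Then $S\subset\ell_\infty(\Gamma)$ consists of the bounded functions with countable support. It is $1$-norming, because $x\in\ell_1(\Gamma)$ is normed by $\operatorname{sgn}x$, which has countable support.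

We answer the following question, posed in \cite{valdivia}: \emph{is every closed subspace of $\ell_1(\Gamma)$ $1$-Plichko, or at least Plichko?}

\subsection{Why one might expect a positive answer}

Let $X\subset \ell_1(\Gamma)$. The restrictions to $X$ of countably supported functionals always form a $1$-norming subspace of $X^*$, since again $x$ is normed by $\operatorname{sgn}x$. They lie in the $\Sigma$-subspace given by $M\subset X$ as soon as each $\gamma\in\Gamma$ satisfies $m(\gamma)\ne0$ for only countably many $m\in M$. So a linearly dense $M$ of this kind makes $X$ $1$-Plichko. Such an $M$ may fail to exist, but the failure need not be fatal.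

\begin{example}\label{ex:hyperplane}
Let $\Gamma$ be uncountable and $X=\{x\in\ell_1(\Gamma):\sum_\gamma x(\gamma)=0\}$.

\emph{No linearly dense $M\subset X$ has the property above.} Suppose that each $\gamma$ lies in the supports of countably many $m\in M$. Join two points of $\Gamma$ if they lie in the support of a common $m\in M$. Supports are countable, so each point has countably many neighbors and each connected component is countable. Let $B$ be a component. Every $m\in M$ is supported in $B$ or off $B$ and has sum zero, so $1_B\in\ell_\infty(\Gamma)$ vanishes on $M$. It does not vanish on $e_\gamma-e_{\gamma'}\in X$ with $\gamma\in B$, $\gamma'\notin B$. So $M$ is not linearly dense.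

\emph{Nevertheless $X$ is $1$-Plichko.} Fix $\gamma_0\in\Gamma$ and put $M=\{e_\gamma-e_{\gamma_0}:\gamma\ne\gamma_0\}$. This is linearly dense, because $x=\sum_\gamma x(\gamma)(e_\gamma-e_{\gamma_0})$ for $x\in X$. Given $x\in X$, let $A=\{\gamma_0\}\cup\operatorname{supp}x$, and put $f(\gamma)=\operatorname{sgn}x(\gamma)$ for $\gamma\in A$ and $f(\gamma)=f(\gamma_0)$ for $\gamma\notin A$. Then $\|f\|_\infty\le1$, $f(x)=\|x\|$, and $f(e_\gamma-e_{\gamma_0})=0$ for all $\gamma\notin A$. So $f|_X$ lies in the $\Sigma$-subspace given by $M$.
\end{example}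

In the example, the functional $\operatorname{sgn}x$ is composed with an operator that fixes $e_\gamma$ for $\gamma\in A$ and sends every other $e_\gamma$ to $e_{\gamma_0}$. The same device, with better adapted operators, gives the positive half of our dichotomy (Section~\ref{sec:dichotomy}). In general, however, the answer is negative.

\subsection{Results}

A Banach space $X$ has the \emph{separable complementation property} (SCP) if each separable subspace of $X$ lies in a separable subspace that is complemented in $X$. It has \emph{property $(\sigma)$} if for each separable subspace $K\subset X$ there is an operator $P:X\to X$ with separable range and $P|_K=\mathrm{id}$. A projection onto a separable complemented subspace containing $K$ is such a $P$, so SCP implies $(\sigma)$. Lemma~\ref{lem:scp} below shows that Plichko spaces have SCP. Thus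
\[
1\text{-Plichko}\ \Longrightarrow\ \text{Plichko}\ \Longrightarrow\ \text{SCP}\ \Longrightarrow\ (\sigma).
\]

\begin{theorem}\label{thm:answer}
There is a closed subspace $X$ of $\ell_1(\omega_1)$ that fails $(\sigma)$. Hence $X$ fails SCP and is neither Plichko nor $1$-Plichko.
\end{theorem}

The space $X$ is the kernel of a surjection $q:\ell_1(\omega_1)\to Y$, where $Y$ contains an uncomplemented copy $C$ of $c_0$ with $Y/C\cong c_0(\omega_1)$. The idea is that an operator $P$ on $X$ as in $(\sigma)$, for a suitable $K$, induces an operator with separable range that is the identity on $C$ and is defined on a large part of $Y$. Sobczyk's theorem turns this operator into a projection onto $C$, and also takes care of the remaining part of $Y$. So $C$ would be complemented (Section~\ref{sec:key}).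

\begin{theorem}\label{thm:A}
For a set $\Gamma$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\Gamma$ is countable;
\item[(2)] every closed subspace of $\ell_1(\Gamma)$ is $1$-Plichko;
\item[(3)] every closed subspace of $\ell_1(\Gamma)$ is Plichko;
\item[(4)] every closed subspace of $\ell_1(\Gamma)$ has SCP;
\item[(5)] every closed subspace of $\ell_1(\Gamma)$ has $(\sigma)$.
\end{enumerate}
\end{theorem}

So both forms of the question have a negative answer for every uncountable $\Gamma$. The method also decides which kernels of this kind are Plichko.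

\begin{theorem}\label{thm:B}
Let $Y$ be a Banach space, and let $C\subset Y$ be a closed subspace isomorphic to $c_0$ with $Y/C$ isomorphic to $c_0(I)$, where $I$ is any set. Let $q:\ell_1(\Gamma)\to Y$ be any surjective operator and $X=\ker q$. The following are equivalent:
\begin{enumerate}
\item[(a)] $C$ is complemented in $Y$;
\item[(b)] $X$ is Plichko;
\item[(c)] $X$ has SCP;
\item[(d)] $X$ has $(\sigma)$.
\end{enumerate}
\end{theorem}

\subsection{Standard facts}\label{ssec:facts}

For $A\subset\Gamma$ we regard $\ell_1(A)$ as the subspace of $\ell_1(\Gamma)$ of vectors supported in $A$, and similarly $c_0(J)\subset c_0(I)$ for $J\subset I$. The symbol $\cong$ denotes isomorphism, $B_Y$ is the closed unit ball of $Y$, and $\operatorname{dens}Y$ is the least cardinality of a dense subset. We use the following facts.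

\emph{Factorization.} If $\theta:Z\to V$ is a surjective operator and $T:Z\to W$ is an operator vanishing on $\ker\theta$, then $T=R\theta$ for an operator $R:V\to W$; it is bounded by the open mapping theorem.

\emph{Quotient maps from $\ell_1$.} If $D$ is a dense subset of $B_Y$, the operator $q:\ell_1(D)\to Y$ with $q(e_d)=d$ is onto. Indeed, given $y\in B_Y$, choose inductively $d_k\in D$ such that $\bigl\|y-\sum_{k\le n}2^{1-k}d_k\bigr\|\le2^{-n}$ for all $n$; then $y=q\bigl(\sum_k2^{1-k}e_{d_k}\bigr)$.

\emph{Lifting.} If $\theta:Z\to\ell_1(D)$ is a surjective operator, choosing uniformly bounded preimages of the unit vectors gives an operator $r:\ell_1(D)\to Z$ with $\theta r=\mathrm{id}$. Hence $Z\cong\ker\theta\oplus\ell_1(D)$.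

\emph{Sobczyk's theorem} \cite{sobczyk}. If $E$ is a separable Banach space and $C\subset E$ is a closed subspace isomorphic to $c_0$, then $C$ is complemented in $E$.

\section{Plichko spaces have the separable complementation property}

The first step replaces the Plichko property by one that speaks only about operators on $X$. Let $S$ be a norming $\Sigma$-subspace given by $M$. We enlarge a countable subset $N$ of $M$ until it contains every element of $M$ on which some member of a countable set of functionals norming $\overline{\operatorname{span}}\,N$ is nonzero. These functionals then separate $\overline{\operatorname{span}}\,N$ from $\overline{\operatorname{span}}(M\setminus N)$.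

\begin{lemma}\label{lem:scp}
Every Plichko space has SCP.
\end{lemma}

\begin{proof}
Let $S$ be a norming $\Sigma$-subspace of $X^*$ given by $M$, with equivalent norm $|\cdot|$ as in the definition, and let $K\subset X$ be a separable subspace. Each vector is a limit of linear combinations of elements of $M$, so there is a countable $N_0\subset M$ with $K\subset\overline{\operatorname{span}}\,N_0$.

Given a countable $N_n\subset M$, choose a countable dense subset $Q_n$ of $\overline{\operatorname{span}}\,N_n$ and a countable $D_n\subset S\cap B_{X^*}$ with $|x|=\sup_{f\in D_n}|f(x)|$ for $x\in Q_n$. Both sides are $1$-Lipschitz for $|\cdot|$, so the equality holds on $\overline{\operatorname{span}}\,N_n$. Put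
\[
N_{n+1}=N_n\cup\bigcup_{f\in D_n}\{m\in M: f(m)\ne0\},
\]
which is countable because $D_n\subset S$.

Let $N=\bigcup_nN_n$, $D=\bigcup_nD_n$, $X_N=\overline{\operatorname{span}}\,N$ and $L=\overline{\operatorname{span}}(M\setminus N)$. Then $|x|=\sup_{f\in D}|f(x)|$ on $\bigcup_n\overline{\operatorname{span}}\,N_n$, hence on its closure $X_N$. Each $f\in D$ vanishes on $M\setminus N$, hence on $L$. For $x\in X_N$ and $y\in L$ we get
\[
|x|=\sup_{f\in D}|f(x)|=\sup_{f\in D}|f(x+y)|\le|x+y|.
\]
So $X_N\cap L=\{0\}$. Moreover, if $(x_k+y_k)$ is a convergent sequence with $x_k\in X_N$ and $y_k\in L$, then $(x_k)$ is Cauchy and so both $(x_k)$ and $(y_k)$ converge. Hence $X_N+L$ is closed. It contains $M$, so it is $X$. Thus $X=X_N\oplus L$, with $X_N\supset K$ separable.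
\end{proof}

\section{From operators on the kernel to projections in the quotient}\label{sec:key}

Throughout this section, $Y$ is a Banach space, $C\subset Y$ is a closed subspace isomorphic to $c_0$, and $\pi:Y\to c_0(I)$ is a surjective operator with $\ker\pi=C$. For $J\subset I$ put
\[
Y_J=\pi^{-1}(c_0(J)).
\]
This is a closed subspace containing $C=Y_\emptyset$. If $J$ is countable, $Y_J$ is separable, because $C$ and $Y_J/C\cong c_0(J)$ are. Finally $q:\ell_1(\Gamma)\to Y$ is a surjective operator and $X=\ker q$.

If $I$ is countable, then $Y$ is separable and $C$ is complemented by Sobczyk's theorem. The interesting case is that of an uncountable $I$: then $C$ is complemented in each $Y_J$ with $J$ countable, but perhaps not in $Y$.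

\subsection{The idea, in a case without obstruction}\label{ssec:idea}

Suppose that $A_0\subset\Gamma$ is countable and $q(\ell_1(A_0))=C$. Let $K=X\cap\ell_1(A_0)$, and let $P:X\to X$ have separable range and satisfy $P|_K=\mathrm{id}$. Choose a countable $A\supset A_0$ with $P(X)\subset\ell_1(A)$. \emph{Assume} that $P$ extends to an operator $\widehat P:\ell_1(\Gamma)\to\ell_1(A)$ with $\widehat P=\mathrm{id}$ on $\ell_1(A_0)$. For instance, this holds if the coordinate projection of $\ell_1(\Gamma)$ onto $\ell_1(A)$ maps $X$ into $X$ and $P$ is its restriction to $X$.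

For $x\in X$ we have $q\widehat Px=qPx=0$, because $P(X)\subset X=\ker q$. So $q\widehat P$ factors through $q$: there is an operator $R$ on $Y$ with $Rq=q\widehat P$. Each $y\in C$ is $qa$ with $a\in\ell_1(A_0)$, so $Ry=q\widehat Pa=qa=y$. The range of $R$ lies in the separable space $E=\overline{q(\ell_1(A))}$, which contains $C$. Sobczyk's theorem gives a projection $s$ of $E$ onto $C$, and $sR$ is a projection of $Y$ onto $C$. So if $C$ is uncomplemented, no $P$ with such an extension exists.

Part of the extension comes for free. On $X+\ell_1(A_0)$ it has to be $x+a\mapsto Px+a$, and the condition $P|_K=\mathrm{id}$ says exactly that this is well defined. The difficulty is to pass from $X+\ell_1(A_0)=q^{-1}(C)$ to all of $\ell_1(\Gamma)$. Each single coordinate can be extended by the Hahn--Banach theorem, but an $\ell_1(A)$-valued operator needs absolutely summable coordinates, and separately chosen extensions $h_a$ need not satisfy $\sum_a|h_a(z)|<\infty$. The remedy is to measure the failure. It is described by countably many functionals on $\ell_1(\Gamma)/q^{-1}(C)\cong c_0(I)$, each of which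 sees only countably many $i\in I$. After a countable set of indices is discarded, the failure disappears; and over countable index sets Sobczyk's theorem is available anyway.

\subsection{Extension off a countable set of coordinates}

\begin{lemma}\label{lem:ext}
Let $\theta:Z\to c_0(I)$ be a surjective operator on a Banach space $Z$, let $H=\ker\theta$, and let $T:H\to\ell_1(A)$ be an operator with $A$ countable. There is a countable $J\subset I$ such that $T$ extends to an operator $\widehat T:H_J\to\ell_1(A)$ with $\|\widehat T\|\le\|T\|$, where
\[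
H_J=\{z\in Z:\ \theta z\text{ vanishes on }J\}.
\]
\end{lemma}

\begin{proof}
Let $\Lambda$ be the countable set of finitely supported functions $c:A\to\{-1,0,1\}$. For $c\in\Lambda$ the functional $\varphi_c(z)=\sum_ac_a\,(Tz)(a)$ on $H$ has norm at most $\|T\|$. Let $h_c\in Z^*$ be an extension of $\varphi_c$ with $\|h_c\|\le\|T\|$, and write $h_a$ for $h_c$ when $c=1_{\{a\}}$. On $H$ we have $h_c=\sum_ac_ah_a$, so the defect
\[
g_c=h_c-\sum_{a}c_ah_a\in Z^*
\]
vanishes on $H=\ker\theta$. Hence $g_c=w_c\circ\theta$ with $w_c\in c_0(I)^*=\ell_1(I)$, and $w_c$ has countable support. The set $J=\bigcup_{c\in\Lambda}\operatorname{supp}w_c$ is countable, and $g_c=0$ on $H_J$ for all $c\in\Lambda$.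

Let $z\in H_J$ and let $F\subset A$ be finite. Put $c_a=\operatorname{sgn}h_a(z)$ for $a\in F$ and $c_a=0$ otherwise. Then
\[
\sum_{a\in F}|h_a(z)|=\sum_ac_ah_a(z)=h_c(z)-g_c(z)=h_c(z)\le\|T\|\,\|z\|.
\]
So $\widehat Tz=(h_a(z))_{a\in A}$ lies in $\ell_1(A)$ with $\|\widehat Tz\|\le\|T\|\,\|z\|$. For $z\in H$ we have $h_a(z)=(Tz)(a)$, that is, $\widehat Tz=Tz$.
\end{proof}

The countability of $A$ makes $\Lambda$, and hence $J$, countable. For uncountable $A$ the proof might return $J=I$, and $H_I=H$. This is where the separability of the range of $P$ enters. That the quotient $Z/H$ is $c_0(I)$ is used through the countable supports of elements of $c_0(I)^*=\ell_1(I)$.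

\subsection{The key proposition}

For the counterexample we can arrange $q(\ell_1(A_0))=C$. For an arbitrary $q$, as in Theorem~\ref{thm:B}, we only find a countable $A_0$ with $q(\ell_1(A_0))=Y_{J_0}$ for some countable $J_0$. The proposition covers both situations.

\begin{proposition}\label{prop:key}
Suppose that $A_0\subset\Gamma$ and $J_0\subset I$ are countable with $q(\ell_1(A_0))=Y_{J_0}$, and put $K=X\cap\ell_1(A_0)$. If there is an operator $P:X\to X$ with separable range and $P|_K=\mathrm{id}$, then $C$ is complemented in $Y$.
\end{proposition}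

\begin{proof}
Since $P(X)$ is separable and vectors of $\ell_1(\Gamma)$ have countable supports, there is a countable $A\supset A_0$ with $P(X)\subset\ell_1(A)$.

\emph{Step 1: the forced extension.} Let $H=q^{-1}(Y_{J_0})$, a closed subspace. By hypothesis it contains $X+\ell_1(A_0)$. Conversely, if $qz\in Y_{J_0}$, then $qz=qa$ for some $a\in\ell_1(A_0)$ and $z-a\in X$. So $H=X+\ell_1(A_0)$. Define
\[
P_1:H\to\ell_1(A),\qquad P_1(x+a)=Px+a\qquad(x\in X,\ a\in\ell_1(A_0)).
\]
If $x+a=x'+a'$, then $x'-x=a-a'\in K$, so $P(x'-x)=a-a'$ and $Px+a=Px'+a'$. Thus $P_1$ is well defined. It is bounded by factorization through the surjection $X\oplus\ell_1(A_0)\to H$, $(x,a)\mapsto x+a$.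

\emph{Step 2: extension off countably many indices.} Let $\rho:c_0(I)\to c_0(I\setminus J_0)$ be the restriction map. Then $\theta=\rho\pi q$ maps $\ell_1(\Gamma)$ onto $c_0(I\setminus J_0)$, and $\theta z=0$ if and only if $\pi qz\in c_0(J_0)$, so $\ker\theta=H$. By Lemma~\ref{lem:ext} there is a countable $J_1\subset I\setminus J_0$ such that $P_1$ extends to an operator $P_2:H_2\to\ell_1(A)$, where
\[
H_2=\{z:\ \pi qz\text{ vanishes on }J_1\}=q^{-1}(Y_{J_2}),\qquad J_2=I\setminus J_1\supset J_0 .
\]

\emph{Step 3: a projection of $Y_{J_2}$ onto $C$.} For $x\in X$ we have $qP_2x=qPx=0$. As $q:H_2\to Y_{J_2}$ is onto with kernel $X$, there is an operator $R:Y_{J_2}\to Y$ with $R(qz)=qP_2z$ for $z\in H_2$. If $y\in Y_{J_0}$, write $y=qa$ with $a\in\ell_1(A_0)$; then $Ry=qP_1a=qa=y$. In particular $R$ is the identity on $C$. The range of $R$ lies in the separable space $E=\overline{q(\ell_1(A))}$, and $C\subset Y_{J_0}=q(\ell_1(A_0))\subset E$. Let $s$ be a projection of $E$ onto $C$, which exists by Sobczyk's theorem. Then $p=sR$ is a projection of $Y_{J_2}$ onto $C$.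

\emph{Step 4: gluing.} The space $Y_{J_1}$ is separable, so Sobczyk's theorem gives a projection $t$ of $Y_{J_1}$ onto $C$. Since $I$ is the disjoint union of $J_1$ and $J_2$, we have $Y_{J_1}\cap Y_{J_2}=C$. Also $Y=Y_{J_1}+Y_{J_2}$: given $y\in Y$, choose $y_1\in Y$ with $\pi y_1=(\pi y)1_{J_1}$ and put $y_2=y-y_1$. Because $t$ and $p$ are both the identity on $C$, the map
\[
y_1+y_2\mapsto ty_1+py_2\qquad(y_1\in Y_{J_1},\ y_2\in Y_{J_2})
\]
is well defined. It is bounded, by factorization through the sum map $Y_{J_1}\oplus Y_{J_2}\to Y$, has range $C$, and is the identity on $C$. So it is a projection of $Y$ onto $C$.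
\end{proof}

\section{The counterexample}

We need a space $Y$ as in Section~\ref{sec:key} in which $C$ is not complemented. It is built from infinite sets $N_i\subset\mathbb N$, $i<\omega_1$, with pairwise finite intersections. To obtain such sets, replace $\mathbb N$ by the countable set of finite $0$--$1$ sequences. To each infinite $0$--$1$ sequence assign the set of its finite initial segments. Two different infinite sequences have only finitely many initial segments in common; choose $\omega_1$ of these sets.

Let $Y\subset\ell_\infty$ be the closed linear span of $C=c_0$ and $\{1_{N_i}:i<\omega_1\}$. Let $b_i$ be the unit vectors of $c_0(\omega_1)$.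

\begin{lemma}\label{lem:Y}
\begin{enumerate}
\item[(i)] $Y/c_0$ is isometric to $c_0(\omega_1)$, with $1_{N_i}+c_0$ corresponding to $b_i$.
\item[(ii)] $c_0$ is not complemented in $Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $F\subset\omega_1$ be finite and nonempty, and let $u=\sum_{i\in F}a_i1_{N_i}$. For $i\in F$ the set $N_i\setminus\bigcup_{j\in F\setminus\{i\}}N_j$ is infinite and $u=a_i$ on it; subtracting an element of $c_0$ cannot make the supremum norm smaller than $|a_i|$. So the quotient norm of $u+c_0$ is at least $\max_F|a_i|$. Conversely, after changing $u$ to $0$ on the finite set of points that lie in two of the sets $N_i$, $i\in F$, all remaining values are $0$ or some $a_i$. So the quotient norm is at most $\max_F|a_i|$. Hence $b_i\mapsto1_{N_i}+c_0$ extends to an isometry of $c_0(\omega_1)$ into $Y/c_0$. Its range is closed and contains a linearly dense set, so it is onto.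

(ii) Suppose that $c_0$ is complemented. Then a complement of $c_0$ in $Y$ is isomorphic to $Y/c_0$, hence to $c_0(\omega_1)$. As $Y\subset\ell_\infty$, there is an injective operator $T:c_0(\omega_1)\to\ell_\infty$. For each $n\in\mathbb N$ the functional $z\mapsto(Tz)(n)$ belongs to $c_0(\omega_1)^*=\ell_1(\omega_1)$ and has countable support. Some $i<\omega_1$ lies outside all these supports. Then $Tb_i=0$, contradicting injectivity.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Let $\pi:Y\to c_0(\omega_1)$ be the quotient map $Y\to Y/c_0$ followed by the isometry of Lemma~\ref{lem:Y}(i). Let $D_0$ be a countable dense subset of $B_{c_0}$ and $D_1$ a dense subset of $B_Y$ of cardinality $\omega_1$. The latter exists because $Y$ has the linearly dense subset $D_0\cup\{1_{N_i}:i<\omega_1\}$, so that $\operatorname{dens}Y\le\omega_1$, and because $B_Y$ has at least $\omega_1$ elements. Let $\Gamma_0$ be the disjoint union of $D_0$ and $D_1$, and let $q:\ell_1(\Gamma_0)\to Y$ be the operator with $q(e_d)=d$. By Section~\ref{ssec:facts}, $q$ is onto and $q(\ell_1(D_0))=c_0=Y_\emptyset$.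 Let $X=\ker q$. Since $|\Gamma_0|=\omega_1$, the space $\ell_1(\Gamma_0)$ is isometric to $\ell_1(\omega_1)$, and we may regard $X$ as a closed subspace of $\ell_1(\omega_1)$.

Apply Proposition~\ref{prop:key} with $A_0=D_0$ and $J_0=\emptyset$. As $c_0$ is not complemented in $Y$, no operator $P:X\to X$ with separable range is the identity on the separable subspace $K=X\cap\ell_1(D_0)$. So $X$ fails $(\sigma)$, hence SCP. By Lemma~\ref{lem:scp} it is not Plichko, and a fortiori not $1$-Plichko.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]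
If $\Gamma$ is countable, every subspace of $\ell_1(\Gamma)$ is separable, hence $1$-Plichko; so (1) implies (2). That (2) implies (3) is trivial, (3) implies (4) by Lemma~\ref{lem:scp}, and (4) implies (5) as noted in the introduction. Finally, if $\Gamma$ is uncountable, then $\ell_1(\omega_1)$ is isometric to $\ell_1(\Gamma')$ for a set $\Gamma'\subset\Gamma$ of cardinality $\omega_1$. So $\ell_1(\Gamma)$ contains an isometric copy of the space $X$ of Theorem~\ref{thm:answer}, and (5) fails.
\end{proof}

\section{The dichotomy}\label{sec:dichotomy}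

We prove Theorem~\ref{thm:B}. That (b) implies (c) is Lemma~\ref{lem:scp}, and (c) implies (d) always. The implication (d)$\Rightarrow$(a) is a closing-off argument followed by Proposition~\ref{prop:key}. The work is in (a)$\Rightarrow$(b). There $Y\cong c_0(I')$ for some set $I'$. We first find one quotient map onto $c_0(I')$ whose kernel can be seen directly to be $1$-Plichko, and then show that an arbitrary kernel differs from it only by $\ell_1$-summands.

\subsection{Proof of \textnormal{(d)}$\Rightarrow$\textnormal{(a)}}

Let $\pi:Y\to c_0(I)$ be surjective with kernel $C$, and use the notation $Y_J$ of Section~\ref{sec:key}. We construct countable sets $A_0\subset\Gamma$ and $J_0\subset I$ with $q(\ell_1(A_0))=Y_{J_0}$. Then $K=X\cap\ell_1(A_0)$ is separable, (d) provides the operator $P$ required in Proposition~\ref{prop:key}, and $C$ is complemented.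

By the open mapping theorem there is $\kappa_0$ such that for each $y\in Y$ we can fix, once and for all, some $z_y\in\ell_1(\Gamma)$ with $qz_y=y$ and $\|z_y\|\le\kappa_0\|y\|$. Start with $A^0=J^0=\emptyset$. Given countable $A^n,J^n$, put
\[
J^{n+1}=J^n\cup\bigcup_{\gamma\in A^n}\operatorname{supp}\pi qe_\gamma ,
\]
let $\Delta_{n+1}$ be a countable dense subset of the separable space $Y_{J^{n+1}}$, and put $A^{n+1}=A^n\cup\bigcup_{d\in\Delta_{n+1}}\operatorname{supp}z_d$. Let $A_0=\bigcup_nA^n$, $J_0=\bigcup_nJ^n$ and $\Delta=\bigcup_{n\ge1}\Delta_n$.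

If $\gamma\in A^n$, then $\operatorname{supp}\pi qe_\gamma\subset J^{n+1}$, so $qe_\gamma\in Y_{J_0}$. Hence $q(\ell_1(A_0))\subset Y_{J_0}$. Conversely, $\bigcup_nc_0(J^n)$ is dense in $c_0(J_0)$ and $\pi:Y_{J_0}\to c_0(J_0)$ is open. The preimage of a dense set under an open map is dense, so $\bigcup_nY_{J^n}$, and therefore $\Delta$, is dense in $Y_{J_0}$. Let $y\in Y_{J_0}$. Choose inductively $d_k\in\Delta$ with $\|y-(d_1+\dots+d_k)\|\le2^{-k}$. Then $\|d_k\|\le2^{-k}+2^{1-k}$ for $k\ge2$, so $\sum_k\|z_{d_k}\|\le\kappa_0\sum_k\|d_k\|<\infty$ and $y=q\bigl(\sum_kz_{d_k}\bigr)\in q(\ell_1(A_0))$. \qed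

\subsection{A kernel that is $1$-Plichko}

Let $I'$ be an infinite set, and let $b_i$, $i\in I'$, be the unit vectors of $c_0(I')$. Let $D$ be the set of finitely supported, rational-valued $y\in c_0(I')$ with $\|y\|\le1$. It is dense in the unit ball, so the operator $q_0:\ell_1(D)\to c_0(I')$ with $q_0e_y=y$ is onto. (Here $e_0$ is the basis vector indexed by $0\in D$; it is a unit vector with $q_0e_0=0$.) Let $X_0=\ker q_0$.

The set $D$ is closed under restriction of supports. For $J\subset I'$ let $T_J$ be the operator on $\ell_1(D)$ with $T_Je_y=e_{y1_J}$; clearly $\|T_J\|\le1$. Given $x\in X_0$, the union $J$ of the supports of all $y\in D$ with $x(y)\ne0$ is countable, and $T_Jx=x$. As in Example~\ref{ex:hyperplane}, the functional $\operatorname{sgn}x\circ T_J$ has norm at most $1$ and norms $x$. We therefore look for a linearly dense $M\subset X_0$ such that, for each countable $J$, \emph{$T_J$ kills all but countably many elements of $M$}.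

The obvious elements of $X_0$ are unsuitable when $I'$ is uncountable. For $y=rb_i+sb_j\in D$ with $r,s\neq 0$, $i\ne j$, the vector $e_y-re_{b_i}-se_{b_j}$ is in $X_0$. If $i\in J$, however, then for every $j\notin J$ the operator $T_J$ maps it to the same vector $e_{rb_i}-re_{b_i}-se_0$, which is not zero. The alternating sum
\[
u_y=e_y-e_{rb_i}-e_{sb_j}+e_0
\]
is also in $X_0$, and now $T_Ju_y=e_{rb_i}-e_{rb_i}-e_0+e_0=0$. In general, for $y\in D$ with $F=\operatorname{supp}y$ put
\[
u_y=\sum_{G\subset F}(-1)^{|F\setminus G|}e_{y1_G}.
\]
In particular $u_0=e_0$ and $u_{rb_i}=e_{rb_i}-e_0$ for rational $r\in[-1,1]\setminus\{0\}$.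

\begin{lemma}\label{lem:u}
Let $y\in D$ and $F=\operatorname{supp}y$.
\begin{enumerate}
\item[(i)] If $J\subset I'$ and $F\not\subset J$, then $T_Ju_y=0$.
\item[(ii)] $e_y=\sum_{G\subset F}u_{y1_G}$.
\item[(iii)] If $|F|\ge2$, then $q_0u_y=0$. If $y=rb_i$ with $r\ne0$, then $q_0u_y=rb_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $i\in F\setminus J$. For $G\subset F\setminus\{i\}$ the terms of $T_Ju_y=\sum_{G\subset F}(-1)^{|F\setminus G|}e_{y1_{G\cap J}}$ belonging to $G$ and $G\cup\{i\}$ cancel, since $G\cap J=(G\cup\{i\})\cap J$.

(ii) The right side is $\sum_{H\subset F}e_{y1_H}\sum_{H\subset G\subset F}(-1)^{|G\setminus H|}$. The inner sum is the alternating sum over all subsets of $F\setminus H$, which is $0$ unless $H=F$, when it is $1$.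

(iii) The $i$th coordinate of $q_0u_y=\sum_{G\subset F}(-1)^{|F\setminus G|}y1_G$, for $i\in F$, is $y(i)\sum_{i\in G\subset F}(-1)^{|F\setminus G|}$. This is $y(i)$ times an alternating sum over all subsets of $F\setminus\{i\}\ne\emptyset$, hence $0$. The second statement is immediate.
\end{proof}

\begin{proposition}\label{prop:X0}
The space $X_0$ is $1$-Plichko.
\end{proposition}

\begin{proof}
Let $M$ consist of $e_0$, of the vectors $v_{r,i}=u_{rb_i}-ru_{b_i}$ with $i\in I'$ and $r\in[-1,1]\setminus\{0\}$ rational, and of the vectors $u_y$ with $y\in D$, $|\operatorname{supp}y|\ge2$. By Lemma~\ref{lem:u}(iii), $M\subset X_0$.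

\emph{$M$ is linearly dense in $X_0$.} Let $f\in\ell_1(D)^*$ vanish on $M$; by Hahn--Banach it suffices to show that $f$ vanishes on $X_0$. From $f(e_0)=0$ and $f(v_{r,i})=0$ we get $f(u_{rb_i})=rf(u_{b_i})=rf(e_{b_i})$. Let $y\in D$ and apply $f$ to Lemma~\ref{lem:u}(ii). Only the terms with $|G|=1$ survive, and
\[
f(e_y)=\sum_{i\in\operatorname{supp}y}f(u_{y(i)b_i})=\sum_{i}y(i)f(e_{b_i}).
\]
Taking $y(i)=\operatorname{sgn}f(e_{b_i})$ on a finite set and $0$ elsewhere shows that all finite sums of $|f(e_{b_i})|$ are at most $\|f\|$. So $g=(f(e_{b_i}))_{i}$ is in $\ell_1(I')=c_0(I')^*$, and the displayed formula says $f(e_y)=g(q_0e_y)$ for all $y\in D$. Thus $f=g\circ q_0$ vanishes on $X_0$.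

\emph{The $\Sigma$-subspace $S$ given by $M$ is $1$-norming.} Let $x\in X_0$, let $J$ be the countable union of the supports of all $y\in D$ with $x(y)\ne0$, and let $f$ be the restriction to $X_0$ of $\operatorname{sgn}x\circ T_J$. Then $\|f\|\le1$ and $f(x)=\|x\|$, because $T_Jx=x$. By Lemma~\ref{lem:u}(i), $T_Jv_{r,i}=0$ when $i\notin J$, and $T_Ju_y=0$ when $\operatorname{supp}y\not\subset J$. The remaining elements of $M$ are $e_0$, the $v_{r,i}$ with $i\in J$ and the $u_y$ with $\operatorname{supp}y\subset J$. They are countably many, since $J$ is countable and the values are rational. So $f\in S$.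
\end{proof}

\subsection{Two kernels over the same quotient}

\begin{lemma}\label{lem:compare}
Let $\Gamma$ and $D$ be sets, and let $q:\ell_1(\Gamma)\to Y$ and $q_0:\ell_1(D)\to Y$ be surjective operators onto a Banach space $Y$, with kernels $X$ and $X_0$. Then $X\oplus\ell_1(D)\cong X_0\oplus\ell_1(\Gamma)$.
\end{lemma}

\begin{proof}
Let $Z=\{(z,w)\in\ell_1(\Gamma)\oplus\ell_1(D):qz=q_0w\}$, a closed subspace. The operator $Z\to\ell_1(D)$, $(z,w)\mapsto w$, is onto because $q$ is, and its kernel is $\{(z,0):z\in X\}\cong X$. By lifting, $Z\cong X\oplus\ell_1(D)$. Exchanging the roles of $q$ and $q_0$ gives $Z\cong X_0\oplus\ell_1(\Gamma)$.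
\end{proof}

This almost says that $X$ is Plichko whenever $X_0$ is, except that the summand $\ell_1(D)$ is attached to $X$. It can be absorbed into $X$, because the kernel of a map onto $c_0(I')$ contains a large complemented copy of $\ell_1(\kappa)$.

\begin{lemma}\label{lem:absorb}
Let $\kappa=|\Gamma|$ be uncountable, and let $X$ be the kernel of a surjective operator $q:\ell_1(\Gamma)\to c_0(I')$. Then $X\cong X\oplus\ell_1(\kappa)$.
\end{lemma}

\begin{proof}
\emph{Density.} We claim that $\operatorname{dens}X=\kappa$. Otherwise $\operatorname{dens}X<\kappa$. As $\kappa$ is uncountable, the supports of the elements of a dense subset of $X$ of least cardinality have a union $B$ with $|B|<\kappa$, and $X\subset\ell_1(B)$. Then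
\[
c_0(I')\cong\ell_1(\Gamma)/X\cong\bigl(\ell_1(B)/X\bigr)\oplus\ell_1(\Gamma\setminus B)
\]
contains a copy of $\ell_1$. This copy is separable, so it lies in $c_0(J)$ for some countable $J$. By Hahn--Banach, $\ell_1^*=\ell_\infty$ is then isomorphic to a quotient of the separable space $c_0(J)^*=\ell_1(J)$, a contradiction.

\emph{Almost disjoint vectors.} We choose by induction unit vectors $x_\alpha\in X$, $\alpha<\kappa$, with
\[
\bigl\|x_\alpha|_{B_\alpha}\bigr\|<\tfrac18,\qquad B_\alpha=\bigcup_{\beta<\alpha}\operatorname{supp}x_\beta .
\]
Here $|B_\alpha|\le\max(|\alpha|,\omega)<\kappa$. If $x_\alpha$ could not be chosen, we would have $\bigl\|x|_{B_\alpha}\bigr\|\ge\frac18\|x\|$ for all $x\in X$. Restriction to $B_\alpha$ would then be an isomorphism of $X$ onto a subspace of $\ell_1(B_\alpha)$, so that $\operatorname{dens}X\le\max(|B_\alpha|,\omega)<\kappa$, a contradiction. Put $x'_\alpha=x_\alpha|_{\Gamma\setminus B_\alpha}$. For $\beta<\alpha$ we have $\operatorname{supp}x'_\beta\subset B_\alpha$, so the $x'_\alpha$ have disjoint supports. Also $\|x'_\alpha\|\ge\frac78$.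

\emph{A complemented copy of $\ell_1(\kappa)$.} Let $V:\ell_1(\kappa)\to X$ be the operator with $Ve_\alpha=x_\alpha$, and let $\Phi:\ell_1(\Gamma)\to\ell_1(\kappa)$,
\[
(\Phi z)_\alpha=\|x'_\alpha\|^{-1}\sum_{\gamma\in\operatorname{supp}x'_\alpha}\operatorname{sgn}(x'_\alpha(\gamma))\,z(\gamma).
\]
Since the supports of the $x'_\alpha$ are disjoint, $\|\Phi\|\le\frac87$. On $\operatorname{supp}x'_\alpha$ the vectors $x_\alpha$ and $x'_\alpha$ agree, so $(\Phi Ve_\alpha)_\alpha=1$. For $\beta\ne\alpha$ the set $\operatorname{supp}x'_\beta$ is disjoint from $\operatorname{supp}x'_\alpha$, so the part of $x_\alpha$ on it lives in $B_\alpha$. Hence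
\[
\sum_{\beta\ne\alpha}|(\Phi Ve_\alpha)_\beta|\le\tfrac87\bigl\|x_\alpha|_{B_\alpha}\bigr\|<\tfrac17 .
\]
So $\|\Phi V-\mathrm{Id}\|\le\frac17$ and $\Phi V$ is invertible. Therefore $V$ is an isomorphism onto its range, and $W=V(\Phi V)^{-1}\Phi|_X$ satisfies $WV=V$, so $W$ is a projection of $X$ onto $V(\ell_1(\kappa))$. Thus $X\cong X'\oplus\ell_1(\kappa)$ for some $X'$, and
\[
X\oplus\ell_1(\kappa)\cong X'\oplus\ell_1(\kappa)\oplus\ell_1(\kappa)\cong X'\oplus\ell_1(\kappa)\cong X.\qedhere
\]
\end{proof}

\subsection{Proof of \textnormal{(a)}$\Rightarrow$\textnormal{(b)}}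

The Plichko property is stable under isomorphisms and finite sums. If $T:X\to Z$ is an isomorphism of nonzero spaces and $S\subset Z^*$ is a norming $\Sigma$-subspace given by $M$, then $T^*(S)$ is the $\Sigma$-subspace of $X^*$ given by $T^{-1}(M)$. It is norming: for $x\in X$,
\[
\|T\|^{-1}\sup\{|g(Tx)|:g\in S,\ \|g\|\le1\}\le\sup\{|f(x)|:f\in T^*(S),\ \|f\|\le1\}\le\|x\|,
\]
and the left side is a norm in $x$ equivalent to $\|x\|$. If $Z_1,Z_2$ have norming $\Sigma$-subspaces $S_1,S_2$ given by $M_1,M_2$, then $(M_1\times\{0\})\cup(\{0\}\times M_2)$ gives the $\Sigma$-subspace $S_1\oplus S_2$ of the dual of the $\ell_1$-sum $Z_1\oplus Z_2$. It is norming, since the dual norm is $\max(\|f_1\|,\|f_2\|)$ and so the norm it induces is $|z_1|+|z_2|$.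

Now assume that $C$ is complemented in $Y$. Then $Y\cong C\oplus c_0(I)\cong c_0(I')$, where $I'$ is the disjoint union of $I$ and $\mathbb N$. Composing $q$ with an isomorphism does not change $X=\ker q$, so we may assume $Y=c_0(I')$. If $\Gamma$ is countable, $X$ is separable, hence Plichko. So let $\kappa=|\Gamma|$ be uncountable. Take $D$, $q_0$ and $X_0$ as in Proposition~\ref{prop:X0}. Since $I'$ is infinite,
\[
|D|=|I'|=\operatorname{dens}Y\le\operatorname{dens}\ell_1(\Gamma)=\kappa,
\]
and therefore $\ell_1(\kappa)\cong\ell_1(D)\oplus\ell_1(\kappa)$. Lemmas~\ref{lem:absorb} and~\ref{lem:compare} give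
\[
X\cong X\oplus\ell_1(\kappa)\cong X\oplus\ell_1(D)\oplus\ell_1(\kappa)\cong X_0\oplus\ell_1(\Gamma)\oplus\ell_1(\kappa).
\]
The first summand on the right is $1$-Plichko by Proposition~\ref{prop:X0}, and the other two are $1$-Plichko with the unit basis as $M$. So $X$ is Plichko, and the proof of Theorem~\ref{thm:B} is complete. \qed

\begin{remark}
Both alternatives of Theorem~\ref{thm:B} occur with $I=\omega_1$: for $Y=c_0\oplus c_0(\omega_1)$ the kernel of every surjection $\ell_1(\Gamma)\to Y$ is Plichko, and for the space $Y$ of Lemma~\ref{lem:Y} no such kernel is.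
\end{remark}

\begin{thebibliography}{9}

\bibitem{sobczyk}
Sobczyk, Bull. AMS \textbf{47} (1941).

\bibitem{valdivia}
\emph{Valdivia Compact Spaces in Topology and Banach Space Theory},
\url{https://dialnet.unirioja.es/descarga/articulo/118630.pdf}.

\end{thebibliography}

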